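\title{The second-order sum-rate of the Gaussian multiple access channel:\\ a converse without cross dispersion}

\begin{abstract}
We consider the $K$-user Gaussian multiple access channel in which every codeword has power at most $P$ and the average block error probability is at most $\epsilon$. We prove that for $\epsilon<\frac12$ the sum-rate at blocklength $n$ is at most $\mathsf C(KP)-\sqrt{\mathsf V(KP)/n}\,Q^{-1}(\epsilon)+\frac{\log n}{2n}+O(\frac1n)$, where $\mathsf C$ and $\mathsf V$ are the capacity and the dispersion of the point-to-point Gaussian channel. This confirms a conjectured second-order upper bound. We also show that the bound is attained up to $O(\frac{\log n}{n})$ when $\epsilon<\frac12$ and that it fails for every $\epsilon>\frac12$. The difficulty lies in the inner products between codewords of different users, which fluctuate on the same scale as the noise. We show that in a good code their sum is either small with light tails or asymptotically normal, and that in neither case does it help.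
\end{abstract}

\section{Introduction}

\subsection{The channel and its codes}

Fix an integer $K\ge2$, the number of users, and a power level $P>0$. A \emph{code} of blocklength $n$ consists of codewords $x_u(m)\in\mathbb R^n$ for $u\in\{1,\dots,K\}$ and $m\in\{1,\dots,M_u\}$, all subject to
\[
\|x_u(m)\|^2\le nP ,
\]
and of pairwise disjoint measurable decoding regions $\mathcal D_{\mathbf m}\subset\mathbb R^n$, one for each tuple $\mathbf m=(m_1,\dots,m_K)$. The messages $W_1,\dots,W_K$ are independent, and $W_u$ is uniform on $\{1,\dots,M_u\}$. User $u$ sends $X_u=x_u(W_u)$, and the receiver observes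
\[
Y=S+Z,\qquad S=\sum_{u=1}^KX_u,
\]
where $Z\sim\mathcal N(0,I_n)$ is independent of the messages. The success event is $\mathcal S=\{Y\in\mathcal D_{(W_1,\dots,W_K)}\}$, and the \emph{error probability} of the code is $1-\Pr(\mathcal S)$: an error occurs when at least one message is decoded wrongly, and the probability is averaged over all messages. Let $M^*(n,\epsilon)$ be the supremum of $M=M_1\cdots M_K$ over codes with error probability at most $\epsilon$, and let $R^*_{\rm sum}(n,\epsilon)=\frac1n\log M^*(n,\epsilon)$. Randomized encoders or decoders would not change $M^*$, because the error probability of a randomized code is an average of error probabilities of deterministic codes.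

Logarithms are natural. For $x\ge0$ put
\[
\mathsf C(x)=\tfrac12\log(1+x),\qquad \mathsf V(x)=\frac{x(x+2)}{2(1+x)^2},
\]
the capacity and the dispersion of the point-to-point Gaussian channel; for logarithms to base $b$ they are multiplied by $\log_be$ and $(\log_be)^2$. Let $\phi$ be the standard normal density, $Q(x)=\int_x^\infty\phi$, and $Q^{-1}$ the inverse function of $Q$.

\subsection{The question and the results}

The receiver sees the inputs only through their sum, whose energy is
\[
\|S\|^2=\sum_u\|X_u\|^2+2\sum_{u<w}\langle X_u,X_w\rangle .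
\]
The first sum is at most $nKP$. If $\|S\|^2$ were exactly $nKP$, the system would be a point-to-point channel of power $KP$, and a short computation (Example~\ref{ex:orth}) bounds its rate by $\mathsf C(KP)-\sqrt{\mathsf V(KP)/n}\,Q^{-1}(\epsilon)+O(\frac{\log n}n)$. The inner products spoil this reduction. The users are independent, but nothing forces their inner products to vanish, and for codewords drawn independently and uniformly from spheres they fluctuate on the scale $\sqrt n$, the scale of the second-order term. In \cite{tdma} it is proved that random coding with inputs drawn independently and uniformly on the power shells $\|x_u\|=\sqrt{nP}$, with joint decoding, achieves the sum-rate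
\begin{equation}\label{eq:ps}
\mathsf C(KP)-\sqrt{\frac{\mathsf V(KP)+\mathsf V_c}{n}}\,Q^{-1}(\epsilon)+O\Big(\frac1n\Big),\qquad \mathsf V_c=\frac{K(K-1)P^2}{2(1+KP)^2},
\end{equation}
where the \emph{cross dispersion} $\mathsf V_c$ arises from the inner products. For $\epsilon<\frac12$ the cross dispersion lowers the rate. The conjecture posed in \cite{tdma} is that dropping it gives an upper bound: for fixed $K\ge2$, $P>0$ and $\epsilon\in(0,\frac12)$,
\begin{equation}\label{eq:conj}
R^*_{\rm sum}(n,\epsilon)\le \mathsf C(KP)-\sqrt{\frac{\mathsf V(KP)}{n}}\,Q^{-1}(\epsilon)+O\Big(\frac{\log n}n\Big)\qquad(n\to\infty).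
\end{equation}
In other words, no choice of codebooks turns the fluctuations of $\|S\|^2$ into a gain. We prove this. Throughout,
\[
N=KP,\quad \nu=1+N,\quad \mathsf C=\mathsf C(N)=\tfrac12\log\nu,\quad \mathsf V=\mathsf V(N),\quad q=\nu^2\mathsf V=\tfrac{N(N+2)}2,\quad a=Q^{-1}(\epsilon),
\]
so that $\nu\sqrt{n\mathsf V}=\sqrt{qn}$.

\begin{theorem}\label{thm:conv}
Let $K\ge2$, $P>0$ and $\epsilon\in(0,\frac12)$. There are $C_0$ and $n_*$, depending only on $(K,P,\epsilon)$, such that for $n\ge n_*$
\[
\log M^*(n,\epsilon)\le n\mathsf C-\sqrt{n\mathsf V}\,Q^{-1}(\epsilon)+\tfrac12\log n+C_0 .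
\]
In particular \eqref{eq:conj} holds, with remainder $\frac{\log n}{2n}+O(\frac1n)$.
\end{theorem}

\begin{theorem}\label{thm:ach}
Let $K\ge2$ and $P>0$.
\begin{enumerate}
\item[(a)] For $\epsilon\in(0,\frac12)$, $\ \log M^*(n,\epsilon)\ge n\mathsf C-\sqrt{n\mathsf V}\,Q^{-1}(\epsilon)-O(\log n)$.
\item[(b)] For $\epsilon\in(\frac12,1)$, $\ \liminf_{n\to\infty}\sqrt n\,\big(R^*_{\rm sum}(n,\epsilon)-\mathsf C+\sqrt{\mathsf V/n}\,Q^{-1}(\epsilon)\big)>0$.
\end{enumerate}
\end{theorem}

Thus for $\epsilon<\frac12$ the bound \eqref{eq:conj} is tight up to $O(\frac{\log n}n)$, and the optimal sum-rate exceeds \eqref{eq:ps} by a term of order $n^{-1/2}$, since $\mathsf V_c>0$. For $\epsilon>\frac12$ the inequality in \eqref{eq:conj} is false. Section~\ref{sec:model} reduces a model case to an inequality for one random variable and explains the plan of the proof of Theorem~\ref{thm:conv}, which occupies Sections~\ref{sec:tools}--\ref{sec:large}. Theorem~\ref{thm:ach} is proved in Section~\ref{sec:ach}, independently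 of Sections~\ref{sec:setup}--\ref{sec:small}.

\medskip\noindent\textbf{Conventions.} The letters $C,c$ denote positive constants that depend only on $(K,P,\epsilon)$ and may change from line to line; numbered constants $C_1,C_2,\dots$ have the same dependence but are fixed. The letter $g$ denotes a standard normal variable, independent of everything else. For symmetric matrices, $A\le A'$ means that $A'-A$ is positive semidefinite, and $\|A\|$ is the operator norm.

\section{The role of the inner products}\label{sec:model}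

\subsection{Two basic lemmas}

Let $p(\cdot\,|\,s)$ be the density of $\mathcal N(s,I_n)$. For a probability density $\gamma$ on $\mathbb R^n$, the \emph{information density} relative to $\gamma$ is the random variable
\[
\imath_\gamma=\log\frac{p(Y\,|\,S)}{\gamma(Y)} .
\]
The reference density $\gamma$ is ours to choose. The first lemma says that, whatever the choice, successful decoding of $M$ tuples forces $\imath_\gamma$ to exceed about $\log M$.

\begin{lemma}[Verd\'u--Han bound]\label{lem:vh}
For every code, every probability density $\gamma$ and every $\theta\in\mathbb R$,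
\[
\Pr\big(\mathcal S\cap\{\imath_\gamma\le\log M-\theta\}\big)\le e^{-\theta}.
\]
\end{lemma}

\begin{proof}
Let $s_{\mathbf m}$ be the sum of the codewords of the tuple $\mathbf m$. The left side equals
\[
\frac1M\sum_{\mathbf m}\int_{\mathcal D_{\mathbf m}}p(y\,|\,s_{\mathbf m})\,\mathbf 1\{p(y\,|\,s_{\mathbf m})\le Me^{-\theta}\gamma(y)\}\,dy\le e^{-\theta}\sum_{\mathbf m}\int_{\mathcal D_{\mathbf m}}\gamma ,
\]
and the last sum is at most $1$ because the regions are disjoint.
\end{proof}

For Gaussian $\gamma$, the contribution of the noise to $\imath_\gamma$ has the form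
\[
\Xi_s=\frac1\nu\langle s,Z\rangle-\frac N{2\nu}\big(\|Z\|^2-n\big),\qquad s\in\mathbb R^n .
\]
Recall the Berry--Esseen theorem: if $\xi_1,\dots,\xi_n$ are i.i.d., centered, of variance $\sigma^2>0$, then $\sup_x|\Pr(\sum_t\xi_t\le-x\sigma\sqrt n)-Q(x)|\le C_{\rm abs}\,\mathbb E|\xi_1|^3/(\sigma^3\sqrt n)$ with an absolute constant $C_{\rm abs}$.

\begin{lemma}\label{lem:be}
Let $\|s\|^2\le K^2nP$. Then $\Xi_s$ has mean $0$ and variance $\sigma_s^2=n\mathsf V+(\|s\|^2-nN)/\nu^2\in[cn,Cn]$, and for all real $x$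
\[
\big|\Pr\big(\Xi_s\le-x\sqrt{n\mathsf V}\big)-Q(x)\big|\le\frac C{\sqrt n}+\frac Cn\,\big|\|s\|^2-nN\big| .
\]
\end{lemma}

\begin{proof}
The law of $Z$ is rotation invariant, so we may take $s=\frac{\|s\|}{\sqrt n}(1,\dots,1)$. Then $\Xi_s$ is a sum of $n$ i.i.d.\ centered terms $\alpha Z_t-\beta(Z_t^2-1)$ with $\alpha=\|s\|/(\nu\sqrt n)\le K\sqrt P$ and $\beta=N/(2\nu)$. Each has variance $\alpha^2+2\beta^2\in[c,C]$ and third absolute moment at most $C$. Hence $\sigma_s^2=\|s\|^2/\nu^2+nN^2/(2\nu^2)$, which is the stated value, and Berry--Esseen gives $\Pr(\Xi_s\le-x\sqrt{n\mathsf V})=Q(\kappa x)+O(n^{-1/2})$ uniformly, with $\kappa=\sqrt{n\mathsf V}/\sigma_s\in[c,C]$. Now $|\kappa-1|=|n\mathsf V-\sigma_s^2|/\big(\sigma_s(\sigma_s+\sqrt{n\mathsf V})\big)\le\frac Cn|\|s\|^2-nN|$. By the mean value theorem $|Q(\kappa x)-Q(x)|\le|\kappa-1|\,|x|\phi(\kappa'x)$ for some $\kappa'\ge\min(c,1)$, and $|x|\phi(\kappa'x)\le C$ because $|y|\phi(y)$ is bounded.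
\end{proof}

\subsection{A model computation}

Suppose that all codewords satisfy $\|x_u(m)\|^2=nP$, and take $\gamma_0=\mathcal N(0,\nu I_n)$. With $F=\sum_{u<w}\langle X_u,X_w\rangle$ we have $\|S\|^2=nN+2F$, and since $1-\frac1\nu=\frac N\nu$,
\begin{equation}\label{eq:model-i}
\imath_{\gamma_0}=n\mathsf C+\frac12\Big[\frac{\|S+Z\|^2}\nu-\|Z\|^2\Big]=n\mathsf C+\frac F\nu+\Xi_S .
\end{equation}
When $F=0$ the information density has mean $n\mathsf C$ and variance $n\mathsf V$; this is what $\mathsf C$ and $\mathsf V$ measure. Define $a'$ by $\log M=n\mathsf C-a'\sqrt{n\mathsf V}+\frac12\log n$, so that Theorem~\ref{thm:conv} asserts $a'\ge a-O(n^{-1/2})$, and put $f=F/\sqrt{qn}$, so that $F/\nu=f\sqrt{n\mathsf V}$. Lemma~\ref{lem:vh} with $\theta=\frac12\log n$ gives $\epsilon+n^{-1/2}\ge\Pr\big(\Xi_S\le-(a'+f)\sqrt{n\mathsf V}\big)$. If $\mathbb E|F|=O(\sqrt n)$, Lemma~\ref{lem:be}, applied conditionally on the messages, turns this into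
\begin{equation}\label{eq:model}
\epsilon+O(n^{-1/2})\ \ge\ \mathbb E\,Q(a'+f).
\end{equation}
Everything depends on the law of $f$. If the codebooks are centered then $\mathbb Ef=0$, and one would like to apply Jensen's inequality. But $Q''(x)=x\phi(x)$, so $Q$ is convex only on $[0,\infty)$. Four examples show what can happen.

\begin{example}[orthogonal users]\label{ex:orth}
If $f=0$, as when the users occupy disjoint sets of coordinates, then \eqref{eq:model} reads $Q(a')\le Q(a)+O(n^{-1/2})$, so $a'\ge a-O(n^{-1/2})$.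
\end{example}

\begin{example}[normal fluctuations]\label{ex:gauss}
For $x\in\mathbb R$, $\tau\ge0$ and independent standard normal $g,g'$,
\begin{equation}\label{eq:Qid}
\mathbb E\,Q(x+\tau g)=\Pr(g'-\tau g>x)=Q\big(x/\sqrt{1+\tau^2}\big).
\end{equation}
So if $f$ converges in law to $\mathcal N(0,\tau^2)$, then \eqref{eq:model} gives $a'\ge a\sqrt{1+\tau^2}-o(1)$. For $a>0$ and $\tau>0$ this is strictly stronger than what we want, and for $\tau^2=\mathsf V_c/\mathsf V$ it matches \eqref{eq:ps}. For $a<0$ it is weaker, which is the source of Theorem~\ref{thm:ach}(b).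
\end{example}

\begin{example}[skewed fluctuations]\label{ex:skew}
Let $K=2$, $p\in(0,1)$ with $pn$ an integer, $\alpha=\sqrt{p/(1-p)}$ and $\beta=1/\alpha$. Let $X_1=\sqrt{nP}\,e_J$ with $J$ uniform on $\{1,\dots,n\}$, and let $X_2=\sqrt P\,\xi$, where $\xi$ is a uniformly random permutation of a vector with $pn$ entries $-\beta$ and $(1-p)n$ entries $\alpha$. The entries of $\xi$ have sum $0$ and mean square $1$. So both inputs have squared norm $nP$; $\mathbb EX_1X_1^T=PI_n$ and $\|\mathbb EX_1\|^2=P$; $X_2$ is centered, and by permutation symmetry its covariance is $\frac{nP}{n-1}$ times the projection orthogonal to $(1,\dots,1)$. Here $f=b\,\xi_J$ with $b=P/\sqrt q$ equals $b\alpha$ with probability $1-p$ and $-b\beta$ with probability $p$, so $\mathbb Ef=0$ and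
\[
\mathbb E\,Q(a+f)\le Q(a+b\alpha)+p\le Q(a)-b\sqrt p\,\phi(|a|+b\alpha)+p<Q(a)
\]
for small $p$. A centered $f$ with a small frequent gain and a large rare loss therefore beats Example~\ref{ex:orth} in \eqref{eq:model}, and bounds on norms, means and covariances do not exclude it. What is wrong with this pair is that user $1$ has only $n$ codewords.
\end{example}

\begin{example}[coherent directions]\label{ex:coh}
Let $K=2$, let $e$ be a unit vector, and let $X_u=X_u'+n^{1/4}e$ with $X_u'\perp e$. Then $f=\langle X_1',X_2'\rangle/\sqrt{qn}+1/\sqrt q$ has a positive shift and \eqref{eq:model} becomes too weak, although the direction $e$ carries no information. Here the fault lies with $\gamma_0$. The same happens when the components along $e$ are random of size $n^{1/4}$.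
\end{example}

\subsection{Plan of the proof}

The mechanism that excludes Example~\ref{ex:skew} is best seen for $K=2$ under three idealized assumptions: the codebooks are centered, their covariances are at most $BI_n$, and the law of $Y$ has relative entropy $o(n)$ with respect to $\gamma_0$, as one expects when the rate is close to $\mathsf C$. Let $h$ be an independent copy of $X_1/\sqrt n$. Then $\|h\|^2=P$ while $\mathbb Ehh^T\le\frac BnI_n$: the random direction $h$ is spread over a positive proportion of the $n$ dimensions. The Brascamp--Lieb inequality distributes the relative entropy among such directions, so each receives $o(1)$ on average, and $\langle Y,h\rangle$ is close to $\mathcal N(0,\nu P)$ for most $h$. But for fixed $h$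
\[
\langle Y,h\rangle=\langle X_2,h\rangle+\langle X_1+Z,h\rangle
\]
is a sum of two independent variables, so by the L\'evy--Cram\'er theorem $\langle X_2,h\rangle$ is close to normal. Since $(X_2,h)$ has the law of $(X_2,X_1/\sqrt n)$, this says that $\sqrt q\,f=\langle X_2,X_1\rangle/\sqrt n$ is close to normal once the conditional variance given $h$ is known to be nearly constant, and Example~\ref{ex:gauss} applies. (In Example~\ref{ex:skew}, $h=\sqrt P\,e_j$, and $Y_j=\sqrt P\,\xi_j+Z_j$ with probability $1-\frac1n$, which is not normal.)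

Three obstacles separate this sketch from a proof.
\begin{enumerate}
\item[(i)] Means and directions of large variance must be removed. We collect them in a subspace $U$ and enlarge the reference variance on $U$. This costs a constant per dimension, which is repaid by the energy that the users spend in $U$ (Sections~\ref{sec:setup} and \ref{sec:red}).
\item[(ii)] Nothing is known about a code on its error event, so the entropy bound holds only conditionally on a good event $\mathcal G\subset\mathcal S$, and conditioning on $\mathcal G$ destroys the independence of the users. Moment bounds are carried from $Y$ to the inputs by comparing two messages of one user against the same environment (Section~\ref{sec:proj}); for the L\'evy--Cram\'er step, independence is restored on the cells of a regular partition (Section~\ref{sec:large}).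
\item[(iii)] A limit theorem gives $\mathbb EQ(a'+f)$ only up to $o(1)$. This suffices when $\tau^2=\mathbb Ef^2$ is bounded below, since then \eqref{eq:Qid} leaves a margin. For small $\tau$ we need precision $n^{-1/2}$, which comes from the strict convexity of $Q$ near $a$ and a tail bound for $f$ (Section~\ref{sec:small}).
\end{enumerate}

\section{Tools}\label{sec:tools}

\noindent\textbf{Donsker--Varadhan inequality.} For probability measures $\mu,\gamma$ on $\mathbb R^n$ let $D(\mu\|\gamma)=\int\log\frac{d\mu}{d\gamma}\,d\mu$ be the relative entropy. For measurable $\Phi$ bounded below,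
\begin{equation}\label{eq:dv}
\int\Phi\,d\mu\le D(\mu\|\gamma)+\log\int e^\Phi\,d\gamma .
\end{equation}
For bounded $\Phi$ this is Jensen's inequality for $\int\log\big(e^\Phi/\frac{d\mu}{d\gamma}\big)d\mu$; in general apply it to $\min(\Phi,k)$ and use monotone convergence. For $\Phi=\mathbf 1_A\log\frac1{\gamma(A)}$ with $0<\gamma(A)<1$ we have $\int e^\Phi d\gamma\le2$, whence
\begin{equation}\label{eq:ent}
\mu(A)\le\frac{D(\mu\|\gamma)+\log2}{\log(1/\gamma(A))}.
\end{equation}

\noindent\textbf{Geometric Brascamp--Lieb inequality.} If $\theta_1,\dots,\theta_J\in\mathbb R^d$ are unit vectors, $c_j>0$ and $\sum_jc_j\theta_j\theta_j^T=I_d$, then $\int_{\mathbb R^d}\prod_jf_j(\langle x,\theta_j\rangle)^{c_j}dx\le\prod_j(\int_{\mathbb R}f_j)^{c_j}$ for measurable $f_j\ge0$. For an orthonormal basis with $c_j=1$ this is Fubini's theorem. Take $f_j=e^{\psi_j}$ times the density of $\mathcal N(0,\nu)$. Since $\sum_jc_j\langle x,\theta_j\rangle^2=\|x\|^2$ and $\sum_jc_j=d$ (take traces), the Gaussian factors multiply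 to the density of $\mathcal N(0,\nu I_d)$, and for $\Gamma\sim\mathcal N(0,\nu I_d)$
\begin{equation}\label{eq:bl}
\log\mathbb E\,e^{\sum_jc_j\psi_j(\langle\Gamma,\theta_j\rangle)}\le\sum_jc_j\log\mathbb E\,e^{\psi_j(\sqrt\nu g)} .
\end{equation}

\noindent\textbf{L\'evy--Cram\'er theorem.} If the convolution of two probability laws on $\mathbb R$ is normal, then both laws are normal, possibly degenerate.

\medskip\noindent\textbf{Squares of normal variables.} For $s<\frac12$, $\mathbb Ee^{sg^2}=(1-2s)^{-1/2}$; in particular $\mathbb Ee^{g^2/4}=\sqrt2$. For $|s|\le\frac14$, $\log\mathbb Ee^{s(g^2-1)}=\sum_{k\ge2}\frac{(2s)^k}{2k}\le\frac{s^2}{1-2|s|}\le2s^2$. If $g_1,\dots,g_n$ are independent standard normal and $|c_t|\le1$, Markov's inequality for $e^{s\sum c_t(g_t^2-1)}$ with $s=x/(4n)$ gives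
\begin{equation}\label{eq:chi}
\Pr\Big(\sum_{t=1}^nc_t(g_t^2-1)\ge x\Big)\le e^{-x^2/(8n)},\qquad0\le x\le n .
\end{equation}

\section{Cleaned codes, the reference measure and the good event}\label{sec:setup}

In Sections~\ref{sec:setup}--\ref{sec:large}, $\epsilon<\frac12$, so $a>0$, and we put
\[
\eta=\frac{1-2\epsilon}8>0,\qquad\text{so that}\qquad1-\epsilon=\tfrac12+4\eta .
\]

\subsection{Cleaning}

An average error bound allows single messages to be useless. The comparison arguments below need each message to succeed with probability above $\frac12$. This can be arranged at the cost of a constant factor in $M$; it is the first use of $\epsilon<\frac12$.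

\begin{lemma}\label{lem:clean}
Let $\Delta_*\ge0$, $\overline M=\exp\big(n\mathsf C-a\sqrt{n\mathsf V}+\frac12\log n+\Delta_*+\log\frac1{2\eta}\big)$, and assume $\overline M\ge1$. If there is a code with error probability at most $\epsilon$ and $M\ge\overline M$, then there is a code such that
\begin{enumerate}
\item[(H1)] $\Pr(\mathcal S)\ge1-\epsilon$;
\item[(H2)] $\Pr(\mathcal S\,|\,W_u=m)\ge\frac12+2\eta$ for every user $u$ and every message $m$ of $u$;
\item[(H3)] $\log M=n\mathsf C-a\sqrt{n\mathsf V}+\frac12\log n+\Delta_n$ with $\Delta_*\le\Delta_n\le\Delta_*+\log\frac1{2\eta}$.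
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Size.} Keeping the $M_1'$ messages of user $1$ with the largest conditional success probabilities does not increase the error probability. If $x=\overline MM_1/M\ge1$, keep $M_1'=\lfloor x\rfloor\le M_1$ messages; as $\lfloor x\rfloor>x/2$, the new product lies in $(\overline M/2,\overline M]$. Otherwise keep one message; the new product $M/M_1$ still exceeds $\overline M$, and we pass to user $2$, and so on. If the last user is reached, then $x=\overline M\ge1$. So we may assume $M\in(\overline M/2,\overline M]$.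

\emph{Weak messages.} As long as some user has a message whose success probability, averaged over the current messages of the other users, is below $\frac12+2\eta$, delete it, and keep the decoding regions of the remaining tuples. Each deletion removes a group of tuples of average success probability below $\frac12+2\eta$. If $M'$ tuples remain at some stage, the sum of their success probabilities is at least
\[
M(1-\epsilon)-(\tfrac12+2\eta)(M-M')=2\eta(M-M')+M'(1-\epsilon)=2\eta M+(\tfrac12+2\eta)M' .
\]
The middle form shows that (H1) persists. The sum is at most $M'$, so the last form gives $2\eta M\le M'/2$, that is $M'\ge4\eta M>2\eta\overline M$. Hence the process stops at a nonempty code with (H2), and $M'\in(2\eta\overline M,\overline M]$ is (H3).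
\end{proof}

\noindent\textbf{Standing assumption.} We argue by contradiction. Let $\Delta_*\ge0$ and suppose that codes with (H1)--(H3) exist for infinitely many $n$; all statements and limits refer to these codes and these $n$. We show that this is impossible when $\Delta_*$ is a large enough constant. By Lemma~\ref{lem:clean} this proves Theorem~\ref{thm:conv} with $C_0=\Delta_*+\log\frac1{2\eta}$. A parameter $B\ge1$ enters next and is fixed in Section~\ref{sec:red} as a function of $(K,P,\epsilon)$. Constants $C_B$ may depend on $B$, constants $C,c,C_1,\dots$ may not, and no constant depends on $n$, on the code or on $\Delta_*$. The phrase ``$n$ large'' may depend on $B$ and $\Delta_*$.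

\subsection{The subspace $U$ and the reference measure}

Let $\Sigma_{\rm tot}=\sum_u\operatorname{Cov}(X_u)$, let $E_B$ be the span of the eigenvectors of $\Sigma_{\rm tot}$ with eigenvalue greater than $B$, and let
\[
U=\operatorname{span}(\mathbb EX_1,\dots,\mathbb EX_K)+E_B,\qquad r=\dim U\le K+\dim E_B .
\]
Superscripts $U$ and $\perp$ denote orthogonal projections on $U$ and $U^\perp$. As $U$ contains the means and $U^\perp\subset E_B^\perp$,
\begin{equation}\label{eq:cov}
\mathbb EX_u^\perp=0,\qquad\Sigma_u:=\mathbb E\,X_u^\perp(X_u^\perp)^T,\qquad\sum_u\Sigma_u\le B\,I_{U^\perp}.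
\end{equation}
So on $U^\perp$ the first two idealized assumptions of Section~\ref{sec:model} hold. Put
\[
F=\sum_{u<w}\langle X_u^\perp,X_w^\perp\rangle,\qquad\Lambda_u=nP-\|X_u^\perp\|^2\ \ge\ \|X_u^U\|^2\ \ge0,\qquad\Lambda=\sum_u\Lambda_u .
\]
The \emph{deficit} $\Lambda_u$ is the energy that user $u$ either does not use or spends in $U$, and
\begin{equation}\label{eq:Sperp}
\|S^\perp\|^2=nN-\Lambda+2F .
\end{equation}
Fix a user $u$ and condition on $W_u$. Every term of $F$ contains a centered factor $X_w^\perp$ with $w\ne u$, and in the product of two different terms some such factor occurs exactly once. Hence the terms are conditionally centered and uncorrelated. Their conditional variances are $(X_u^\perp)^T\Sigma_wX_u^\perp\le BnP$ or $\operatorname{tr}(\Sigma_w\Sigma_{w'})\le B\operatorname{tr}\Sigma_{w'}\le BnP$, so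
\begin{equation}\label{eq:F2}
\mathbb EF=0,\qquad\mathbb E[F^2\,|\,W_u]\le K^2PBn .
\end{equation}

On $U$ the users may add up coherently, so that $\|S^U\|^2$ can be as large as $K\sum_u\|X_u^U\|^2\le K\Lambda$. We choose the reference variance on $U$ so large that this gain is smaller than the loss $-\Lambda$ in \eqref{eq:Sperp}: let
\[
\gamma_U=\mathcal N(0,8K\nu I_U)\otimes\mathcal N(0,\nu I_{U^\perp}).
\]
Then $\imath_{\gamma_U}=n\mathsf C+\frac r2\log(8K)+\frac12\big[\frac{\|Y^\perp\|^2}\nu+\frac{\|Y^U\|^2}{8K\nu}-\|Z\|^2\big]$. Here $\|Y^\perp\|^2=nN-\Lambda+2F+2\langle S^\perp,Z\rangle+\|Z^\perp\|^2$, and $\|Y^U\|^2\le2K\Lambda+2\|Z^U\|^2$ gives $\frac{\|Y^U\|^2}{8K\nu}\le\frac\Lambda{4\nu}+\frac{\|Z^U\|^2}\nu$. Adding up as in \eqref{eq:model-i},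
\begin{equation}\label{eq:i}
\imath_{\gamma_U}\le n\mathsf C+\frac r2\log(8K)+\frac1\nu\Big(F-\frac38\Lambda\Big)+\Xi,\qquad\Xi:=\Xi_{S^\perp}.
\end{equation}
Since $\|S^\perp\|^2\le K^2nP$, Lemma~\ref{lem:be} applies to $\Xi$ given the messages; in particular $\mathbb E[\Xi^2\,|\,W_1,\dots,W_K]\le Cn$.

\subsection{The good event}

Let $p_Y$ be the density of $Y$. We want one event on which both $\imath_{\gamma_U}$ and $\imath_{p_Y}$ are large: with \eqref{eq:i}, the first bound will limit $\Lambda$, and the second will limit $p_Y/\gamma_U$. Let $\gamma=\frac12(p_Y+\gamma_U)$ and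
\[
\mathcal G=\mathcal S\cap\{\imath_\gamma>\log M-4\log n\}.
\]
By Lemma~\ref{lem:vh}, $\Pr(\mathcal S\setminus\mathcal G)\le n^{-4}$, so $\Pr(\mathcal G)\ge\frac12$ for $n$ large. Since $\gamma\ge\frac12\gamma_U$ and $\gamma\ge\frac12p_Y$, both densities are at least $\imath_\gamma-\log2$, and (H3) with $\Delta_n\ge0$ gives
\begin{equation}\label{eq:good}
\imath_{\gamma_U}\ge n\mathsf C-C\sqrt n\quad\text{and}\quad\imath_{p_Y}\ge n\mathsf C-C\sqrt n\qquad\text{on }\mathcal G .
\end{equation}
Call a message $m$ of user $u$ \emph{exceptional}, $m\in\mathcal E_u$, if $\Pr(\mathcal G\,|\,W_u=m)<\frac12+\eta$. By (H2), such $m$ has $\Pr(\mathcal S\setminus\mathcal G\,|\,W_u=m)>\eta$, so Markov's inequality gives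
\begin{equation}\label{eq:exc}
\Pr(W_u\in\mathcal E_u)\le n^{-4}/\eta .
\end{equation}
The power $n^{-4}$ is chosen so that trivial polynomial bounds suffice on exceptional messages.

For a fixed user $w$, the \emph{rest} $\rho=((W_u)_{u\ne w},Z)$ is independent of $W_w$, the vector $R=Y-X_w$ is a function of $\rho$, and $\mathcal G$ is a set of pairs $(m,\rho)$. By \eqref{eq:cov}, $R^\perp$ is centered with covariance at most $(B+1)I_{U^\perp}$.

\subsection{The deficit and the dimension of $U$}

\begin{lemma}\label{lem:lam}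
There are $C_1,C_2,C_3$ such that for $B\ge2KC_1$ and $n$ large
\[
r\le C_2\sqrt{n/B},\qquad\Lambda_u\le C_3\sqrt{Bn}\ \text{ on }\{W_u\notin\mathcal E_u\},\qquad B(r-K)\le\mathbb E\Lambda\le C_B\sqrt n .
\]
\end{lemma}

\begin{proof}
Condition on $W_u=m\notin\mathcal E_u$. Then $\mathcal G$ has probability above $\frac12$, while by \eqref{eq:F2} and Chebyshev's inequality each of $|F|\le C\sqrt{Bn}$ and $|\Xi|\le C\sqrt n$ has probability at least $\frac78$. At an outcome where all three hold, \eqref{eq:i} and \eqref{eq:good} give $\frac38\Lambda\le F+\frac{\nu r}2\log(8K)+\nu\Xi+C\sqrt n$. As $\Lambda\ge\Lambda_u$ and $\Lambda_u$ depends on $m$ only, $\Lambda_u\le C_1(\sqrt{Bn}+r)$. With \eqref{eq:exc} and $\Lambda_u\le nP$ this yields $\mathbb E\Lambda\le KC_1(\sqrt{Bn}+r)+Cn^{-3}$. In the other direction, with $\Pi_B$ the projection on $E_B\subset U$,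
\[
\mathbb E\Lambda\ge\sum_u\mathbb E\|\Pi_BX_u\|^2\ge\operatorname{tr}(\Pi_B\Sigma_{\rm tot})\ge B\dim E_B\ge B(r-K).
\]
If $B\ge2KC_1$, the two bounds give $\frac B2r\le BK+KC_1\sqrt{Bn}+Cn^{-3}$, so $r\le C_2\sqrt{n/B}$ for $n$ large with $C_2=2KC_1+1$. The remaining bounds follow by substitution, with $C_3=C_1(1+C_2)$.
\end{proof}

From now on $B\ge\max(1,2KC_1)$.

\section{Projections of the output and of the inputs}\label{sec:proj}

We first show that $Y$, conditioned on $\mathcal G$, is close to $\gamma_U$ in relative entropy, and then extract consequences for the inputs. Let $D=D(\operatorname{law}(Y\,|\,\mathcal G)\,\|\,\gamma_U)$, and for a set $\mathcal A$ of messages of a user $w$ let $D_{\mathcal A}=D(\operatorname{law}(Y\,|\,\mathcal G,W_w\in\mathcal A)\,\|\,\gamma_U)$.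

\begin{lemma}\label{lem:D}
For $n$ large, $D\le C_B\sqrt n$, and $D_{\mathcal A}\le C_B\sqrt n$ for every set $\mathcal A$ of non-exceptional messages of a user $w$ with $\Pr(W_w\in\mathcal A)\ge n^{-3}$.
\end{lemma}

\begin{proof}
Write $\mathcal A$ also for the event $\{W_w\in\mathcal A\}$. The conditional law of $Y$ has density at most $p_Y/\Pr(\mathcal G\cap\mathcal A)$, and $\Pr(\mathcal G\,|\,\mathcal A)>\frac12$. Hence $D_{\mathcal A}\le\log(2n^3)+\mathbb E[\log\frac{p_Y}{\gamma_U}(Y)\,|\,\mathcal G,\mathcal A]$. On $\mathcal G$, by \eqref{eq:i}, \eqref{eq:good} and $r\le C_2\sqrt n$,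
\[
\log\frac{p_Y}{\gamma_U}(Y)=\imath_{\gamma_U}-\imath_{p_Y}\le|F|+|\Xi|+C\sqrt n .
\]
Finally $\mathbb E[|F|+|\Xi|\,|\,\mathcal G,\mathcal A]\le2\,\mathbb E[|F|+|\Xi|\,|\,\mathcal A]\le C_B\sqrt n$ by \eqref{eq:F2}. For $D$, repeat this with $\mathcal A$ omitted, using $\Pr(\mathcal G)\ge\frac12$.
\end{proof}

An \emph{auxiliary vector} is a random vector $h\in U^\perp$ with finitely many values that is independent of $(W_1,\dots,W_K,Z)$. We write $\hat h=h/\|h\|$ and $\mathbb E_h$ for the expectation over $h$; expressions multiplied by $\|h\|^2$ are $0$ at $h=0$. The next lemma compares the projection $\langle Y,\hat h\rangle$ given $\mathcal G$ with $\mathcal N(0,\nu)$, on average over $h$. In the typical application $\|h\|$ is of order $1$ and $b=B/n$, so the right side is $O(n^{-1/2})$.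

\begin{lemma}\label{lem:proj}
Let $h$ be an auxiliary vector with $\mathbb Ehh^T\le bI_{U^\perp}$. For each value $h\ne0$ let $\psi_h:\mathbb R\to\mathbb R$ be measurable and bounded below, with $\psi_h(y)-\frac{y^2}{4\nu}$ bounded above. Then
\[
\mathbb E_h\,\|h\|^2\Big\{\mathbb E\big[\psi_h(\langle Y,\hat h\rangle)\,\big|\,\mathcal G\big]-\log\mathbb E\,e^{\psi_h(\sqrt\nu g)}\Big\}\le bD .
\]
\end{lemma}

\begin{proof}
Give each value $h\ne0$ the weight $c_h=\Pr(h)\|h\|^2/b$. Then $\sum_hc_h\hat h\hat h^T=\frac1b\mathbb Ehh^T\le I_{U^\perp}$. The spectral decomposition of the difference supplies further unit vectors and weights that complete the sum to $I_{U^\perp}$; attach $\psi=0$ to them. The $U^\perp$-marginal of $\gamma_U$ is $\mathcal N(0,\nu I_{U^\perp})$, so \eqref{eq:dv} with $\Phi=\sum_hc_h\psi_h(\langle\cdot,\hat h\rangle)$ and \eqref{eq:bl} give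
\[
\sum_hc_h\,\mathbb E[\psi_h(\langle Y,\hat h\rangle)\,|\,\mathcal G]\le D+\sum_hc_h\log\mathbb Ee^{\psi_h(\sqrt\nu g)} .
\]
The last terms are finite because $\mathbb Ee^{g^2/4}<\infty$. Multiply by $b$.
\end{proof}

To pass from $Y$ on $\mathcal G$ to $X_w$, compare two messages $m,m'$ of user $w$ against the same rest: the two outputs differ by $x_w(m)-x_w(m')$. If both messages are good for more than half of the rests, they are good together for a fixed fraction of them. If the conditional probabilities were only $\frac12$, the two sets of rests could be disjoint and the comparison would give nothing.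

\begin{lemma}\label{lem:transfer}
Let $\Psi:[0,\infty)\to[0,\infty)$ be convex and nondecreasing and let $h\in U^\perp$ be a fixed vector. For every user $w$,
\[
\mathbb E\,\Psi\big(\tfrac12|\langle X_w,h\rangle|\big)\le\tfrac1\eta\,\mathbb E\big[\Psi(|\langle Y,h\rangle|)\mathbf 1_{\mathcal G}\big]+Cn^{-4}\,\Psi\big(\sqrt{nP}\,\|h\|\big).
\]
\end{lemma}

\begin{proof}
Let $X_w'$ be an independent copy of $X_w$. The function $t\mapsto\Psi(|t|/2)$ is convex and $\mathbb E\langle X_w',h\rangle=0$, so Jensen's inequality gives $\mathbb E\Psi(\frac12|\langle X_w,h\rangle|)\le\mathbb E\Psi(\frac12|\langle X_w-X_w',h\rangle|)$. Let $m,m'\notin\mathcal E_w$ have codewords $x,x'$. The rests $\rho$ with $(m,\rho)\in\mathcal G$ and $(m',\rho)\in\mathcal G$ have probability at least $2(\frac12+\eta)-1=2\eta$. For every rest, $\frac12|\langle x-x',h\rangle|\le\max(|\langle x+R,h\rangle|,|\langle x'+R,h\rangle|)$. Integrating over the common rests,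
\[
2\eta\,\Psi\big(\tfrac12|\langle x-x',h\rangle|\big)\le\mathbb E[\Psi(|\langle Y,h\rangle|)\mathbf 1_{\mathcal G}\,|\,W_w=m]+\mathbb E[\Psi(|\langle Y,h\rangle|)\mathbf 1_{\mathcal G}\,|\,W_w=m'].
\]
Average over $m,m'$. Pairs with an exceptional member have probability at most $Cn^{-4}$ by \eqref{eq:exc}, and there $\frac12|\langle x-x',h\rangle|\le\sqrt{nP}\|h\|$.
\end{proof}

Combining the last three lemmas gives a tail bound of Gaussian type, which is used in both cases of the final argument.

\begin{lemma}\label{lem:tail}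
Let $n$ be large and let $h$ be an auxiliary vector with $\mathbb Ehh^T\le\frac BnI_{U^\perp}$ and $\|h\|^2\le K^2P$. For every user $w$ and every $\lambda>0$, with constants independent of $\lambda$,
\[
\mathbb E\big[\langle X_w,h\rangle^2\,\mathbf 1\{\langle X_w,h\rangle^2>8\lambda^2\}\big]\le C_Bn^{-1/2}+C\,\mathbb E_h\|h\|^2e^{-\lambda^2/(4\nu\|h\|^2)} .
\]
\end{lemma}

\begin{proof}
Let $\psi_h(y)=\frac1{4\nu}(y^2-\lambda^2/\|h\|^2)_+$. From $\log x\le x-1$ and $e^{x_+}-1\le e^x$ we get $\log\mathbb Ee^{\psi_h(\sqrt\nu g)}\le\mathbb Ee^{g^2/4-\lambda^2/(4\nu\|h\|^2)}=\sqrt2\,e^{-\lambda^2/(4\nu\|h\|^2)}$. Since $\|h\|^2\psi_h(\langle Y,\hat h\rangle)=\frac1{4\nu}(\langle Y,h\rangle^2-\lambda^2)_+$, Lemmas~\ref{lem:proj} and \ref{lem:D} give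
\[
\mathbb E_h\mathbb E\big[(\langle Y,h\rangle^2-\lambda^2)_+\,\big|\,\mathcal G\big]\le4\nu\Big[C_Bn^{-1/2}+\sqrt2\,\mathbb E_h\|h\|^2e^{-\lambda^2/(4\nu\|h\|^2)}\Big].
\]
Apply Lemma~\ref{lem:transfer} with $\Psi(t)=(t^2-\lambda^2)_+$ and average over $h$; the error term is at most $Cn^{-4}\cdot nP\cdot K^2P$. This bounds $\mathbb E(\frac14\langle X_w,h\rangle^2-\lambda^2)_+$, and $\frac14t^2-\lambda^2\ge\frac18t^2$ when $t^2>8\lambda^2$.
\end{proof}

The last lemma of this section says that all but a few codewords of a user put nearly the same energy into any given subspace. It will make conditional variances nearly constant. The exponent $\frac34$ arises because a deviation $x$ of a squared norm has $\gamma_U$-probability $e^{-cx^2/n}$, which \eqref{eq:ent} compares with the entropy $\sqrt n$.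

\begin{lemma}\label{lem:norm}
Let $n$ be large and let $w$ be a user.
\begin{enumerate}
\item[(a)] For every orthogonal projection $\Pi$ onto a subspace of $U^\perp$, the bound $\big|\|\Pi X_w\|^2-\mathbb E\|\Pi X_w\|^2\big|\le C_Bn^{3/4}$ holds with probability at least $1-3n^{-3}$.
\item[(b)] For every symmetric $\Gamma\ge0$ on $U^\perp$, $\ \mathbb E\big|(X_w^\perp)^T\Gamma X_w^\perp-\operatorname{tr}(\Gamma\Sigma_w)\big|\le C_B\|\Gamma\|n^{3/4}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $d\le n$ be the rank of $\Pi$; for $d=0$ there is nothing to prove. Under $\gamma_U$, $\|\Pi y\|^2/\nu$ is a sum of $d$ squares of independent standard normal variables, so by \eqref{eq:chi} the set $A=\{y:|\|\Pi y\|^2-\nu d|>\nu Tn^{3/4}\}$ has $\gamma_U(A)\le2e^{-T^2\sqrt n/8}$ when $Tn^{3/4}\le n$. Let $\mathcal A$ be as in Lemma~\ref{lem:D}. By \eqref{eq:ent} there is $T=T(B)$ with $\Pr(Y\in A\,|\,\mathcal G,\mathcal A)\le\eta/4$. Moreover $\mathbb E[\langle\Pi X_w,\Pi R\rangle^2\,|\,W_w]\le(B+1)nP$, so $|\langle\Pi X_w,\Pi R\rangle|\le C_B\sqrt n$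 with conditional probability at least $1-\eta/4$ given $W_w$. Given $\mathcal A$, the events $\mathcal G$, $\{Y\notin A\}$ and the last bound hold together with probability at least $(\frac12+\eta)(1-\frac\eta4)-\frac\eta4>\frac12$, and so they do given $W_w=m$ for some $m\in\mathcal A$. Since $\|\Pi Y\|^2=\|\Pi X_w\|^2+\|\Pi R\|^2+2\langle\Pi X_w,\Pi R\rangle$, the codeword $x$ of this $m$ satisfies
\[
\Pr\big(\big|\|\Pi x\|^2+\|\Pi R\|^2-\nu d\big|\le T'n^{3/4}\big)>\tfrac12,\qquad T'=T'(B).
\]
This is an event for the rest alone. For two admissible sets $\mathcal A_1,\mathcal A_2$ the two events intersect, so there are codewords $x_1,x_2$ of messages in $\mathcal A_1,\mathcal A_2$ with $|\|\Pi x_1\|^2-\|\Pi x_2\|^2|\le2T'n^{3/4}$.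

Let $\mu$ be a median of $\|\Pi X_w\|^2$. The non-exceptional messages with $\|\Pi x\|^2\le\mu$ have probability at least $\frac12-Cn^{-4}\ge n^{-3}$, so they form an admissible set. Hence the non-exceptional messages with $\|\Pi x\|^2>\mu+2T'n^{3/4}$ do not: they have probability below $n^{-3}$. Comparing with $\{\|\Pi x\|^2\ge\mu\}$ gives the same for $\|\Pi x\|^2<\mu-2T'n^{3/4}$. So $|\|\Pi X_w\|^2-\mu|\le2T'n^{3/4}$ outside probability $2n^{-3}+Cn^{-4}\le3n^{-3}$. As $\|\Pi X_w\|^2$ and $\mu$ lie in $[0,nP]$, we get $|\mathbb E\|\Pi X_w\|^2-\mu|\le2T'n^{3/4}+3Pn^{-2}$, and (a) follows. Neither $T'$ nor the threshold on $n$ depends on $\Pi$.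

(b) By (a), $\mathbb E|\|\Pi X_w\|^2-\mathbb E\|\Pi X_w\|^2|\le C_Bn^{3/4}+3Pn^{-2}$. Let $\Pi_y$ be the spectral projection of $\Gamma$ on eigenvalues greater than $y$. Then $x^T\Gamma x=\int_0^{\|\Gamma\|}\|\Pi_yx\|^2dy$ for $x\in U^\perp$; integrate the previous bound over $y$.
\end{proof}

\section{Reduction to an inequality for $f$}\label{sec:red}

We now derive \eqref{eq:model} for a general code. Put
\[
f=\frac F{\sqrt{qn}},\quad l_u=\frac{3\Lambda_u}{8\sqrt{qn}},\quad l=\sum_ul_u,\quad\varrho=\frac{\nu r\log(8K)}{2\sqrt{qn}},\quad a'=a-\frac{\Delta_n}{\sqrt{n\mathsf V}} .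
\]
Then $a'\to a$, $a'\in[\frac a2,a]$ for $n$ large, $\log M-\frac12\log n=n\mathsf C-a'\sqrt{n\mathsf V}$, and \eqref{eq:i} reads $\imath_{\gamma_U}\le n\mathsf C+\sqrt{n\mathsf V}(f-l+\varrho)+\Xi$. Lemma~\ref{lem:vh} with $\gamma_U$ and $\theta=\frac12\log n$, together with (H1), gives
\[
\epsilon+n^{-1/2}\ge\Pr\big(\imath_{\gamma_U}\le n\mathsf C-a'\sqrt{n\mathsf V}\big)\ge\Pr\big(\Xi\le-(a'+f-l+\varrho)\sqrt{n\mathsf V}\big).
\]
Apply Lemma~\ref{lem:be} given the messages. By \eqref{eq:Sperp}, \eqref{eq:F2} and Lemma~\ref{lem:lam}, $\mathbb E|\|S^\perp\|^2-nN|\le\mathbb E(2|F|+\Lambda)\le C_B\sqrt n$, so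
\begin{equation}\label{eq:pre}
\epsilon+C_Bn^{-1/2}\ge\mathbb E\,Q(a'+f-l+\varrho).
\end{equation}
The term $\varrho$, the price of enlarging the variance on $U$, weakens \eqref{eq:pre}, and it may be of order $B^{-1/2}$, far above $n^{-1/2}$. The term $l$ strengthens it, and $\mathbb El$ is at least of order $B\varrho$. The gain from $l$, however, is weighted by the slope of $Q$ at $a'+f$. The bound \eqref{eq:F2} only gives $|f|\lesssim\sqrt B$, where the slope is exponentially small in $B$. We therefore need a bound on $f$ that does not depend on $B$, and it comes from the output.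

\begin{lemma}\label{lem:L0}
There is $L_0$, independent of $B$, and for $n$ large there are sets $\mathcal H_u\supset\mathcal E_u$ of messages with $\Pr(W_u\in\mathcal H_u)\le C_Bn^{-1/2}$, such that $\Pr(|f|\le L_0\,|\,W_u=m)\ge\frac12$ for $m\notin\mathcal H_u$.
\end{lemma}

\begin{proof}
Let $h$ be an independent copy of $X_u^\perp$, so $\mathbb Ehh^T=\Sigma_u\le BI_{U^\perp}$. Call a value $h\ne0$ heavy if $\mathbb E[\langle Y,\hat h\rangle^2\,|\,\mathcal G]\ge4\nu$, and let $\mathcal H_u$ consist of $\mathcal E_u$ and the messages $m$ with $x_u(m)^\perp$ heavy. In Lemma~\ref{lem:proj} take $\psi_h(y)=\frac{y^2}{4\nu}$ for heavy $h$ and $\psi_h=0$ otherwise. For heavy $h$ the braces are at least $1-\frac12\log2>\frac12$, so $\mathbb E\|h\|^2\mathbf 1\{h\text{ heavy}\}\le2BD\le C_B\sqrt n$. By Lemma~\ref{lem:lam}, $\|x_u(m)^\perp\|^2\ge nP/2$ for $m\notin\mathcal E_u$ and $n$ large. Hence $\Pr(W_u\in\mathcal H_u)\le C_Bn^{-1/2}$.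

Let $m\notin\mathcal H_u$, $h=x_u(m)^\perp$ and $w\ne u$. Then $\mathbb E[\langle Y,h\rangle^2\mathbf 1_{\mathcal G}]\le4\nu nP$, and Lemma~\ref{lem:transfer} with $\Psi(t)=t^2$ gives
\[
\mathbb E[\langle X_w^\perp,X_u^\perp\rangle^2\,|\,W_u=m]=\mathbb E\langle X_w,h\rangle^2\le16\nu nP/\eta+Cn^{-2}\le C_4n .
\]
Averaging over $m$, with the bound $BnP$ on $\mathcal H_u$, we get $\mathbb E\langle X_w^\perp,X_{w'}^\perp\rangle^2\le C_4n+C_B\sqrt n\le2C_4n$ for all $w\ne w'$ and $n$ large. The terms of $F$ are uncorrelated given $W_u$, so $\mathbb E[F^2\,|\,W_u=m]\le2K^2C_4n$ for $m\notin\mathcal H_u$. Chebyshev's inequality gives the claim with $L_0^2=4K^2C_4/q$.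
\end{proof}

\begin{proposition}\label{prop:key}
There is $B$, depending only on $(K,P,\epsilon)$, such that for $n$ large
\begin{equation}\label{eq:key}
\epsilon+C_Bn^{-1/2}\ge\mathbb E\,Q(a'+f).
\end{equation}
\end{proposition}

\begin{proof}
Let $c_0=\phi(a+L_0+1)$. The function $Q$ is decreasing and $1$-Lipschitz, and if $|f|\le L_0$ then $[a'+f-1,a'+f]\subset[-L_0-1,a+L_0]$, where $\phi\ge c_0$. Hence
\[
Q(a'+f-l+\varrho)\ge Q(a'+f)+c_0\min(l,1)\mathbf 1\{|f|\le L_0\}-\varrho .
\]
Now $\min(l,1)\ge\frac1K\sum_u\min(l_u,1)$, and $l_u$ is a function of $W_u$, so Lemma~\ref{lem:L0} gives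
\[
\mathbb E\min(l,1)\mathbf 1\{|f|\le L_0\}\ge\frac1{2K}\sum_u\mathbb E\min(l_u,1)-C_Bn^{-1/2}.
\]
By Lemma~\ref{lem:lam}, $l_u\le C_5\sqrt B$ off $\mathcal E_u$, and there $\min(l_u,1)\ge l_u/(1+C_5\sqrt B)$. On $\mathcal E_u$ we have $l_u\le C\sqrt n$, which contributes at most $Cn^{-3}$ to $\mathbb El_u$. With $\mathbb E\Lambda\ge B(r-K)$,
\[
\sum_u\mathbb E\min(l_u,1)\ge\frac1{1+C_5\sqrt B}\Big(\frac{3B(r-K)}{8\sqrt{qn}}-Cn^{-3}\Big)\ge\frac{3B}{8(1+C_5\sqrt B)}\cdot\frac r{\sqrt{qn}}-C_Bn^{-1/2}.
\]
Since $c_0$ and $C_5$ do not depend on $B$, we can fix $B\ge\max(1,2KC_1)$ with $\frac{3c_0B}{16K(1+C_5\sqrt B)}\ge\frac\nu2\log(8K)$. Then the gain covers $\varrho$, so $\mathbb EQ(a'+f-l+\varrho)\ge\mathbb EQ(a'+f)-C_Bn^{-1/2}$, and \eqref{eq:pre} gives \eqref{eq:key}.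
\end{proof}

From now on $B$ is fixed. Write $f=\sum_{u<w}f_{uw}$ with $f_{uw}=\langle X_u^\perp,X_w^\perp\rangle/\sqrt{qn}$. These terms are centered and uncorrelated, so
\begin{equation}\label{eq:tau}
\tau^2:=\mathbb Ef^2=\frac1{qn}\sum_{u<w}\operatorname{tr}(\Sigma_u\Sigma_w)\le C_B .
\end{equation}

\section{Small variance: local convexity of $Q$}\label{sec:small}

\begin{proposition}\label{prop:small}
There are $\tau_0>0$ and $C_6$, depending only on $(K,P,\epsilon)$, such that $\Delta_n\le C_6$ whenever $n$ is large and $\tau\le\tau_0$.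
\end{proposition}

Because $a>0$, the function $Q$ is strictly convex near $a'$, and Jensen's inequality holds with a gain of order $\tau^2$ as long as $f$ stays near $0$. Example~\ref{ex:skew} with small $b$ and much smaller $p$ shows that smallness of $\tau$ alone is not enough; the rare large values of $f$ must contribute $o(\tau^2)$ to the second moment.

\begin{lemma}\label{lem:ftail}
Let $\lambda_0>0$ depend only on $(K,P,\epsilon)$. For $n$ large and $u<w$,
\[
\mathbb E\,f_{uw}^2\mathbf 1\{|f_{uw}|>\lambda_0\}\le C_B(n^{-1/2}+\tau^3).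
\]
\end{lemma}

\begin{proof}
If $\tau=0$ then $f_{uw}=0$ almost surely, so let $\tau>0$. Lemma~\ref{lem:tail} is strong only for short $h$, while $X_w^\perp/\sqrt n$ has length close to $\sqrt P$. But small $\tau$ means small $\operatorname{tr}(\Sigma_u\Sigma_w)$: where user $u$ has variance, user $w$ has little. So let $\Pi$ be the spectral projection of $\Sigma_u$ on eigenvalues $\ge\tau$, let $\Pi'=I_{U^\perp}-\Pi$, and split
\[
\sqrt q\,f_{uw}=\langle X_u,h_1\rangle+\langle X_w,h_2\rangle,\qquad h_1=\Pi X_w^\perp/\sqrt n,\qquad h_2=\Pi'X_u^\perp/\sqrt n .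
\]
Since $\Pi\le\Sigma_u/\tau$, \eqref{eq:tau} gives $\mathbb E\|\Pi X_w^\perp\|^2=\operatorname{tr}(\Pi\Sigma_w)\le\operatorname{tr}(\Sigma_u\Sigma_w)/\tau\le qn\tau$, and $\mathbb E\|\Pi'X_u^\perp\|^2=\operatorname{tr}(\Pi'\Sigma_u)\le n\tau$. By Lemma~\ref{lem:norm}(a), $\|h_i\|^2\le y_0:=C_B(\tau+n^{-1/4})$ outside probability $3n^{-3}$. Also $\|h_i\|^2\le P$ and $\mathbb Eh_ih_i^T\le\frac BnI_{U^\perp}$.

Define $\lambda$ by $8\lambda^2=q\lambda_0^2/4$. From $e^{-x}\le2x^{-2}$ we get $ye^{-\lambda^2/(4\nu y)}\le Cy^3$, so $\mathbb E\|h_i\|^2e^{-\lambda^2/(4\nu\|h_i\|^2)}\le Cy_0^3+3Pn^{-3}\le C_B(\tau^3+n^{-3/4})$. Let $T_1=\langle X_u,h_1\rangle$ and $T_2=\langle X_w,h_2\rangle$. As $h_1$ is a function of $W_w$, it is independent of $X_u$, and the pair $(X_u,h_1)$ has the same law as $(X_u,h)$ with $h$ an auxiliary copy of $h_1$; likewise for $(X_w,h_2)$. Lemma~\ref{lem:tail} gives $\mathbb ET_i^2\mathbf 1\{T_i^2>8\lambda^2\}\le C_B(n^{-1/2}+\tau^3)$. Finally $qf_{uw}^2\le4\max(T_1^2,T_2^2)$, so on $\{|f_{uw}|>\lambda_0\}$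 the larger square exceeds $8\lambda^2$, and $qf_{uw}^2\mathbf 1\{|f_{uw}|>\lambda_0\}\le4\sum_iT_i^2\mathbf 1\{T_i^2>8\lambda^2\}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
Let $H(x)=Q(a'+x)-Q(a')+\phi(a')x$, so $H(0)=H'(0)=0$ and $H''(x)=(a'+x)\phi(a'+x)$. For $|x|\le\frac a4$ we have $a'+x\in[\frac a4,\frac{5a}4]$, so $H(x)\ge c_1x^2$ with $c_1>0$ depending only on $a$. For $|x|>\frac a4$, $H(x)\ge-1-|x|\ge-Cx^2$. Thus $H(x)\ge c_1x^2-Cx^2\mathbf 1\{|x|>\frac a4\}$ for all $x$. There are fewer than $K^2$ pairs, so $|f|\le K^2\max|f_{uw}|$, and with $\lambda_0=a/(4K^2)$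
\[
f^2\mathbf 1\{|f|>\tfrac a4\}\le K^4\sum_{u<w}f_{uw}^2\mathbf 1\{|f_{uw}|>\lambda_0\}.
\]
Since $\mathbb Ef=0$, Lemma~\ref{lem:ftail} gives $\mathbb EQ(a'+f)\ge Q(a')+c_1\tau^2-C_B\tau^3-C_Bn^{-1/2}$. Let $\tau_0=c_1/C_B$ with this $C_B$. For $\tau\le\tau_0$ we obtain $\mathbb EQ(a'+f)\ge Q(a')-C_Bn^{-1/2}$. By convexity of $Q$ on $[0,\infty)$, $Q(a')\ge Q(a)+\phi(a)(a-a')=\epsilon+\phi(a)\Delta_n/\sqrt{n\mathsf V}$. Now \eqref{eq:key} gives $\phi(a)\Delta_n/\sqrt{\mathsf V}\le C_B$, and $B$ is a function of $(K,P,\epsilon)$.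
\end{proof}

\section{Large variance: a normal limit for $f$}\label{sec:large}

For $2\le w\le K$ put
\[
s_w=\sum_{u<w}X_u^\perp,\quad\Sigma_{<w}=\sum_{u<w}\Sigma_u,\quad T_w=\frac{\langle X_w^\perp,s_w\rangle}{\sqrt n},\quad v_w=\mathbb ET_w^2=\frac1n\operatorname{tr}(\Sigma_w\Sigma_{<w})\le C_B ,
\]
so that $\sqrt q\,f=\sum_{w\ge2}T_w$ and $\sum_wv_w=q\tau^2$. We write $\mathrm i=\sqrt{-1}$.

\begin{proposition}\label{prop:clt}
For $2\le w\le K$ and $t\in\mathbb R$, $\ \mathbb E\,\big|\mathbb E[e^{\mathrm itT_w}\,|\,W_1,\dots,W_{w-1}]-e^{-t^2v_w/2}\big|\to0$.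
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:conv}, given Proposition~\ref{prop:clt}]
Take $\Delta_*=C_6+1$ in the standing assumption. Since $\Delta_n\ge\Delta_*$, Proposition~\ref{prop:small} shows that $\tau>\tau_0$ for $n$ large, and by \eqref{eq:tau} we may pass to a subsequence with $\tau\to\tau_\infty\in[\tau_0,\infty)$. The variables $T_2,\dots,T_{w-1}$ are functions of $W_1,\dots,W_{w-1}$, so Proposition~\ref{prop:clt} gives
\begin{equation}\label{eq:tele}
\mathbb E\,e^{\mathrm it(T_2+\dots+T_w)}=e^{-t^2v_w/2}\,\mathbb E\,e^{\mathrm it(T_2+\dots+T_{w-1})}+o(1).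
\end{equation}
Using this for $w=K,K-1,\dots,2$ we find $\mathbb Ee^{\mathrm itf}=e^{-t^2\tau^2/2}+o(1)$, so $f$ converges in law to $\mathcal N(0,\tau_\infty^2)$. As $Q$ is bounded and Lipschitz and $a'\to a$, \eqref{eq:Qid} gives $\mathbb EQ(a'+f)\to Q(a/\sqrt{1+\tau_\infty^2})$, and this exceeds $Q(a)=\epsilon$ because $a>0$. This contradicts \eqref{eq:key}. Hence codes with (H1)--(H3) exist for finitely many $n$ only, and Lemma~\ref{lem:clean} finishes the proof.
\end{proof}

The constant $C_0$ comes from the quantitative argument of Section~\ref{sec:small}, whereas the proof of Proposition~\ref{prop:clt} uses compactness and gives no explicit value of $n_*$.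

For the rest of the section fix $w$. Let $h,h'$ be auxiliary vectors, independent of each other, distributed as $s_w/\sqrt n$. Then $\mathbb Eh=0$, $\mathbb Ehh^T=\frac1n\Sigma_{<w}\le\frac BnI_{U^\perp}$ and $\|h\|\le K\sqrt P$. Put $p_0=(w-1)P>0$. We have
\[
\|s_w\|^2=np_0-\sum_{u<w}\Lambda_u+2\sum_{u<u'<w}\langle X_u^\perp,X_{u'}^\perp\rangle ,
\]
where $\mathbb E\Lambda\le C_B\sqrt n$ and each inner product has second moment at most $BnP$; also $\mathbb E\langle h,h'\rangle^2=n^{-2}\operatorname{tr}(\Sigma_{<w}^2)\le BKP/n$. Therefore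
\begin{equation}\label{eq:hn}
\|h\|^2\to p_0\quad\text{and}\quad\|h-h'\|^2\to2p_0\quad\text{in probability.}
\end{equation}
Let $\hat\gamma(t)=e^{-\nu p_0t^2/2}$, the characteristic function of $\mathcal N(0,\nu p_0)$.

\subsection{Normality of $\langle Y,h\rangle$ on every part of $\mathcal G$}

We shall cut $\mathcal G$ into pieces, so we need $\langle Y,h\rangle$ to be asymptotically normal not only given $\mathcal G$ but also given any part of $\mathcal G$ of non-negligible probability that is chosen independently of $h$. A second-moment computation, in which the direction $h-h'$ appears, gives this.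

\begin{lemma}\label{lem:decor}
For each $t\in\mathbb R$,
\[
\omega_n(t):=\sup_k\ \mathbb E_h\big|\mathbb E\big[\mathbf 1_{\mathcal G}\,k\,\big(e^{\mathrm it\langle Y,h\rangle}-\hat\gamma(t)\big)\big]\big|\to0,
\]
where $k$ ranges over measurable functions of $(W_1,\dots,W_K,Z)$ with $|k|\le1$.
\end{lemma}

\begin{proof}
Let $\tilde h$ be $h$ or $h-h'$, so $\mathbb E\tilde h\tilde h^T\le\frac{2B}nI_{U^\perp}$ and $\|\tilde h\|\le2K\sqrt P$. Let $\zeta_{\tilde h}(y)=\pm\frac12\operatorname{Re}\big(e^{\mathrm it\|\tilde h\|y}-e^{-\nu\|\tilde h\|^2t^2/2}\big)$, with the sign, depending on $\tilde h$, that makes $\mathbb E[\zeta_{\tilde h}(\langle Y,\tilde h\rangle/\|\tilde h\|)\,|\,\mathcal G]\ge0$. Then $|\zeta_{\tilde h}|\le1$ and $\mathbb E\zeta_{\tilde h}(\sqrt\nu g)=0$, so $e^x\le1+x+x^2$ for $|x|\le1$ gives $\log\mathbb Ee^{\kappa\zeta_{\tilde h}(\sqrt\nu g)}\le\kappa^2$ for $0<\kappa\le1$. Apply Lemma~\ref{lem:proj} with $\psi_{\tilde h}=\kappa\zeta_{\tilde h}$, $\kappa=n^{-1/4}$, divide by $\kappa$, and do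 the same with $\operatorname{Im}$ in place of $\operatorname{Re}$. With $d(\tilde h)=\big|\mathbb E[e^{\mathrm it\langle Y,\tilde h\rangle}\,|\,\mathcal G]-e^{-\nu\|\tilde h\|^2t^2/2}\big|\le2$ we obtain
\[
\mathbb E\,\|\tilde h\|^2d(\tilde h)\le4\Big(\kappa\,\mathbb E\|\tilde h\|^2+\frac{2BD}{\kappa n}\Big)\le C_Bn^{-1/4}.
\]
Hence $\mathbb Ed(\tilde h)\le\frac2{p_0}\mathbb E\|\tilde h\|^2d(\tilde h)+2\Pr(\|\tilde h\|^2<\frac{p_0}2)\to0$ by \eqref{eq:hn}, and by \eqref{eq:hn} again
\begin{equation}\label{eq:cf}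
\mathbb E_h\big|\mathbb E[e^{\mathrm it\langle Y,h\rangle}\,|\,\mathcal G]-\hat\gamma\big|\to0,\qquad\mathbb E_{h,h'}\big|\mathbb E[e^{\mathrm it\langle Y,h-h'\rangle}\,|\,\mathcal G]-\hat\gamma^2\big|\to0 ,
\end{equation}
with $\hat\gamma=\hat\gamma(t)$. For a function $\chi(h)$ with $|\chi|\le1$ let $A_\chi(y)=\mathbb E_h\,\chi(h)(e^{\mathrm it\langle y,h\rangle}-\hat\gamma)$. Writing $|A_\chi|^2$ as an expectation over the pair $(h,h')$,
\[
\mathbb E[|A_\chi(Y)|^2\,|\,\mathcal G]=\mathbb E_{h,h'}\,\chi(h)\overline{\chi(h')}\ \mathbb E\big[e^{\mathrm it\langle Y,h-h'\rangle}-\hat\gamma e^{\mathrm it\langle Y,h\rangle}-\hat\gamma e^{-\mathrm it\langle Y,h'\rangle}+\hat\gamma^2\,\big|\,\mathcal G\big].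
\]
By \eqref{eq:cf} the inner expectation tends to $\hat\gamma^2-\hat\gamma^2-\hat\gamma^2+\hat\gamma^2=0$ in $L^1$, so the left side tends to $0$ uniformly in $\chi$. Given $k$, choose $\chi(h)$ of modulus $1$ with $\chi(h)\,\mathbb E[\mathbf 1_{\mathcal G}k(e^{\mathrm it\langle Y,h\rangle}-\hat\gamma)]\ge0$. Then the quantity in the lemma equals $\mathbb E[\mathbf 1_{\mathcal G}kA_\chi(Y)]$, whose modulus is at most $\mathbb E[|A_\chi(Y)|^2\,|\,\mathcal G]^{1/2}$.
\end{proof}

\subsection{A regularity lemma for kernels}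

The function $e^{\mathrm it\langle Y,h\rangle}=e^{\mathrm it\langle X_w,h\rangle}e^{\mathrm it\langle R,h\rangle}$ is a product of a function of $W_w$ and a function of the rest. The indicator of $\mathcal G$ is not a product. The next lemma shows that, against product test functions, any bounded kernel can be replaced by a step function on a bounded number of rectangles, and on a rectangle the two coordinates are independent again.

\begin{lemma}\label{lem:reg}
For every $\vartheta>0$ there is an integer $p(\vartheta)$ with the following property. Let $G:\mathcal X\times\mathcal L\to[0,1]$ be measurable on a product of two probability spaces. There are measurable partitions $(\mathcal A_i)$ of $\mathcal X$ and $(\mathcal B_j)$ of $\mathcal L$, each with at most $p(\vartheta)$ cells, such that, with $\bar g_{ij}$ the average of $G$ on $\mathcal A_i\times\mathcal B_j$, for all measurable complex $u(x),v(\rho)$ of modulus at most $1$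
\[
\sum_{i,j}\big|\mathbb E\big[\mathbf 1_{\mathcal A_i\times\mathcal B_j}(G-\bar g_{ij})\,uv\big]\big|\le\vartheta .
\]
\end{lemma}

\begin{proof}
For a pair $\mathcal P$ of finite partitions of $\mathcal X$ and $\mathcal L$ let $G_{\mathcal P}$ be the conditional expectation of $G$ on the product partition, and call $\|G_{\mathcal P}\|_2^2\in[0,1]$ its energy. If $\mathcal P^*$ refines $\mathcal P$, the energy increases by $\|G_{\mathcal P^*}-G_{\mathcal P}\|_2^2$.

\emph{One level.} Let $\delta>0$ and suppose $|\mathbb E(G-G_{\mathcal P})\mathbf 1_{\mathsf S\times\mathsf T}|>\delta$ for some $\mathsf S\subset\mathcal X$, $\mathsf T\subset\mathcal L$. Refine by $\mathsf S$ and $\mathsf T$; the number of cells on each side at most doubles. Since $\mathbf 1_{\mathsf S\times\mathsf T}$ is measurable for $\mathcal P^*$, we have $\delta<|\mathbb E(G_{\mathcal P^*}-G_{\mathcal P})\mathbf 1_{\mathsf S\times\mathsf T}|\le\|G_{\mathcal P^*}-G_{\mathcal P}\|_2$, so the energy grows by more than $\delta^2$. After at most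 $\delta^{-2}$ steps no such rectangle exists. Then $|\mathbb E(G-G_{\mathcal P})uv|\le16\delta$ for all $u,v$ as in the lemma: write $u$ and $v$ as combinations, with coefficients $\pm1,\pm\mathrm i$, of four functions with values in $[0,1]$, and use $u_a(x)v_b(\rho)=\int_0^1\!\int_0^1\mathbf 1\{u_a(x)>y\}\mathbf 1\{v_b(\rho)>y'\}\,dy\,dy'$.

\emph{Two levels.} One level is not enough, because the number of rectangles to be summed is exponential in $\delta^{-2}$. Let $\beta=\min(1,(\vartheta/17)^2)$. Let $\mathcal P_0$ be trivial, $p_0'=1$, and, given $\mathcal P_k$ with at most $p_k'$ cells per side, let $\mathcal P_{k+1}$ refine it and achieve $\delta_{k+1}=\beta/p_k'^2$, with at most $p_{k+1}'=p_k'2^{\lfloor\delta_{k+1}^{-2}\rfloor}$ cells per side. The energies increase within $[0,1]$, so $\|G_{\mathcal P_{k+1}}-G_{\mathcal P_k}\|_2^2\le\beta$ for some $k<\lceil1/\beta\rceil$. Take the cells of $\mathcal P_k$. Write $G-G_{\mathcal P_k}=(G-G_{\mathcal P_{k+1}})+(G_{\mathcal P_{k+1}}-G_{\mathcal P_k})$ and apply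 the one-level bound to $u\mathbf 1_{\mathcal A_i}$, $v\mathbf 1_{\mathcal B_j}$: the sum is at most $p_k'^2\cdot16\delta_{k+1}+\|G_{\mathcal P_{k+1}}-G_{\mathcal P_k}\|_1\le16\beta+\sqrt\beta\le\vartheta$. The number $p(\vartheta)=p'_{\lceil1/\beta\rceil}$ depends only on $\vartheta$.
\end{proof}

Apply the lemma to $G=\mathbf 1_{\mathcal G}$, with $\mathcal X$ the messages of user $w$ and $\mathcal L$ the space of rests; the partitions depend on $n$ and $\vartheta$ but not on $t$ or $h$. Discard null cells and let $P_i,P_j'$ be the probabilities of $\mathcal A_i,\mathcal B_j$. For a value of $h$ let $\mu_{h,i}$ be the law of $\langle X_w,h\rangle$ given $\mathcal A_i$ and $\lambda_{h,j}$ the law of $\langle R,h\rangle$ given $\mathcal B_j$, with characteristic functions $\alpha_i(h,t)$ and $\beta_j(h,t)$. With $u=e^{\mathrm it\langle X_w,h\rangle}$ and $v=e^{\mathrm it\langle R,h\rangle}$, independence gives $\mathbb E[\mathbf 1_{\mathcal A_i\times\mathcal B_j}uv]=P_iP_j'\alpha_i\beta_j$, hence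
\[
\bar g_{ij}P_iP_j'(\alpha_i\beta_j-\hat\gamma)=\mathbb E\big[\mathbf 1_{\mathcal A_i\times\mathcal B_j}G\,(e^{\mathrm it\langle Y,h\rangle}-\hat\gamma)\big]-\mathbb E\big[\mathbf 1_{\mathcal A_i\times\mathcal B_j}(G-\bar g_{ij})uv\big].
\]
Let $\pi$ be the law on triples $(i,j,h)$ under which $(i,j)$ has weights $\bar g_{ij}P_iP_j'/\Pr(\mathcal G)$ and $h$ is independent of $(i,j)$. Lemmas~\ref{lem:decor} and \ref{lem:reg} and $\Pr(\mathcal G)\ge\frac12$ give
\begin{equation}\label{eq:prod}
\mathbb E_\pi\big|\alpha_i(h,t)\beta_j(h,t)-\hat\gamma(t)\big|\le2p(\vartheta)^2\omega_n(t)+2\vartheta .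
\end{equation}
So for most triples $\mu_{h,i}*\lambda_{h,j}$ is close to $\mathcal N(0,\nu p_0)$. The weights of $\pi$ are comparable to the unconditioned ones. First, $\bar g_{ij}\le1$ gives, for nonnegative functions $\varphi$,
\begin{equation}\label{eq:up}
\mathbb E_\pi\varphi(i,j,h)\le2\,\mathbb E_h\sum_{i,j}P_iP_j'\,\varphi(i,j,h).
\end{equation}
Second, the $\pi$-weight of $i$ is $\Pr(\mathcal G\cap\mathcal A_i)/\Pr(\mathcal G)\ge\frac12(P_i-\Pr(W_w\in\mathcal E_w))$, so by \eqref{eq:exc}
\begin{equation}\label{eq:low}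
\pi(i)\ge\tfrac14P_i\qquad\text{if }P_i\ge2n^{-4}/\eta .
\end{equation}
Here it matters that every non-exceptional message is good: no cell of user $w$ is invisible from $\mathcal G$.

\subsection{Moments of the cell laws}

The L\'evy--Cram\'er theorem will show that $\mu_{h,i}$ is close to some normal law. To conclude that the mixture $\sum_iP_i\mu_{h,i}$ is close to $\mathcal N(0,v_w)$, we must identify means and variances. Let $m_{h,i}=\int x\,d\mu_{h,i}$, $V_{h,i}=\int x^2d\mu_{h,i}$, $V'_{h,j}=\int x^2d\lambda_{h,j}$ and $\mathsf U_\ell(h,i)=\int_{|x|>\ell}x^2d\mu_{h,i}$.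

\begin{lemma}\label{lem:mom}
For $n$ large, any partitions as above and any $s\in(0,1]$:
\begin{enumerate}
\item[(a)] $\mathbb E_\pi(V_{h,i}+V'_{h,j})\le C_B$;
\item[(b)] $\mathbb E_\pi\,m_{h,i}^2\mathbf 1\{P_i\ge s\}\le2B^2/(sn)$;
\item[(c)] $\mathbb E_\pi|V_{h,i}-v_w|\mathbf 1\{P_i\ge s\}\le C_Bn^{-1/4}/s$;
\item[(d)] $\mathbb E_\pi\mathsf U_\ell\le C_Bn^{-1/2}+Ce^{-c\ell^2}$ for all $\ell>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
In each item we use \eqref{eq:up}.

(a) $\mathbb E\langle X_w,h\rangle^2\le B\,\mathbb E\|h\|^2$ and $\mathbb E\langle R,h\rangle^2\le(B+1)\mathbb E\|h\|^2$, with $\|h\|^2\le K^2P$.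

(b) Let $\bar x_i=\mathbb E[X_w^\perp\,|\,\mathcal A_i]$. For a unit vector $e\in U^\perp$, $\langle\bar x_i,e\rangle^2\le\mathbb E[\langle X_w^\perp,e\rangle^2\,|\,\mathcal A_i]\le B/P_i$, so $\|\bar x_i\|^2\le B/P_i$ and $\mathbb E_hm_{h,i}^2=\mathbb E_h\langle\bar x_i,h\rangle^2\le\frac Bn\cdot\frac B{P_i}$.

(c) Let $\Gamma_i=\mathbb E[X_w^\perp(X_w^\perp)^T\,|\,\mathcal A_i]\le\Sigma_w/P_i$, so $\|\Gamma_i\|\le B/s$ if $P_i\ge s$, and $V_{h,i}=h^T\Gamma_ih$. Since $h$ has the law of $s_w/\sqrt n$, the variable $nV_{h,i}-\operatorname{tr}(\Gamma_i\Sigma_{<w})$ has the law of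
\[
\sum_{u<w}\Big((X_u^\perp)^T\Gamma_iX_u^\perp-\operatorname{tr}(\Gamma_i\Sigma_u)\Big)+2\sum_{u<u'<w}(X_u^\perp)^T\Gamma_iX_{u'}^\perp .
\]
The diagonal terms have $L^1$ norm at most $C_B\|\Gamma_i\|n^{3/4}$ by Lemma~\ref{lem:norm}(b). A cross term has second moment $\operatorname{tr}(\Sigma_u\Gamma_i\Sigma_{u'}\Gamma_i)\le B\operatorname{tr}(\Gamma_i\Sigma_{u'}\Gamma_i)\le B^2n\|\Gamma_i\|^2$. So $\mathbb E_h|V_{h,i}-\frac1n\operatorname{tr}(\Gamma_i\Sigma_{<w})|\le C_Bn^{-1/4}/s$. Next, $\operatorname{tr}(\Gamma_i\Sigma_{<w})=\mathbb E[(X_w^\perp)^T\Sigma_{<w}X_w^\perp\,|\,\mathcal A_i]$, so Jensen's inequality and Lemma~\ref{lem:norm}(b) with $\Gamma=\Sigma_{<w}$ give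
\[
\sum_iP_i\Big|\frac1n\operatorname{tr}(\Gamma_i\Sigma_{<w})-v_w\Big|\le\frac1n\,\mathbb E\big|(X_w^\perp)^T\Sigma_{<w}X_w^\perp-\operatorname{tr}(\Sigma_{<w}\Sigma_w)\big|\le C_Bn^{-1/4}.
\]

(d) $\mathbb E_h\sum_iP_i\mathsf U_\ell(h,i)=\mathbb E\langle X_w,h\rangle^2\mathbf 1\{|\langle X_w,h\rangle|>\ell\}$. Apply Lemma~\ref{lem:tail} with $8\lambda^2=\ell^2$ and $\|h\|^2\le K^2P$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:clt}}

Since $X_w$ is independent of $W_1,\dots,W_{w-1}$, the conditional expectation in the proposition is $\Theta(s_w/\sqrt n)$, where $\Theta(y)=\mathbb Ee^{\mathrm it\langle X_w,y\rangle}$; and $\Theta(h)=\sum_iP_i\alpha_i(h,t)$ for any partition. Suppose that the proposition fails at $t=t_0$. Then there are $\delta>0$ and an infinite set of $n$ such that, for every partition,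
\[
\mathbb E_h\sum_iP_i\big|\alpha_i(h,t_0)-e^{-t_0^2v_w/2}\big|\ge\delta .
\]
The integrand is at most $2$, so the pairs $(i,h)$ where it is at least $\delta/2$ have measure at least $\delta/4$ under $P_i\otimes\operatorname{law}(h)$. We extract from these pairs a deterministic sequence of laws to which the L\'evy--Cram\'er theorem applies.

Let $\delta'=\delta/32$ and let $t_1,t_2,\dots$ enumerate the rationals. With the constants of Lemma~\ref{lem:mom}, choose $L$ with $C_B/L\le\delta'/8$ in (a), and $\ell_1,\ell_2,\dots$ with $Ce^{-c\ell_k^2}\le4^{-k}\delta'/8$ in (d). Fix $k\ge1$, use the partitions for $\vartheta_k=\delta'/(16k^2)$, and put $s_k=\delta/(8p(\vartheta_k))$. Consider the following conditions on $(i,j,h)$: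
\begin{enumerate}
\item[(1)] $P_i\ge s_k$ and $|\alpha_i(h,t_0)-e^{-t_0^2v_w/2}|\ge\delta/2$;
\item[(2)] $|\alpha_i\beta_j-\hat\gamma|\le1/k$ at $t=t_1,\dots,t_k$;
\item[(3)] $V_{h,i}+V'_{h,j}\le L$;
\item[(4)] if $P_i\ge s_k$, then $|m_{h,i}|\le1/k$ and $|V_{h,i}-v_w|\le1/k$;
\item[(5)] $\mathsf U_{\ell_{k'}}(h,i)\le2^{-k'}$ for all $k'\le k$.
\end{enumerate}
The cells with $P_i<s_k$ have total probability at most $\delta/8$, so by \eqref{eq:low} condition (1) has $\pi$-probability at least $\frac14(\frac\delta4-\frac\delta8)=\delta'$ for $n$ large. By Markov's inequality, with $o(1)$ as $n\to\infty$ for fixed $k$: (2) fails with probability at most $k\cdot k\cdot2\vartheta_k+o(1)=\frac{\delta'}8+o(1)$ by \eqref{eq:prod} and Lemma~\ref{lem:decor}; (3) with probability at most $\frac{\delta'}8$; (4) with probability $o(1)$; and (5) with probability at most $\sum_{k'\le k}2^{k'}4^{-k'}\frac{\delta'}8+o(1)\le\frac{\delta'}8+o(1)$. So for all large $n$ in our infinite set some triple satisfies (1)--(5).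

Choose $n_1<n_2<\cdots$ and, for each $k$, such a triple at blocklength $n_k$; let $\mu_k,\lambda_k$ be its two laws. By (3) both sequences are tight, so along a subsequence $\mu_k\Rightarrow\mu$, $\lambda_k\Rightarrow\lambda$, and $v_w\to v$. By (2) the characteristic function of $\mu*\lambda$ equals $\hat\gamma$ at all rationals, hence everywhere by continuity, so $\mu*\lambda=\mathcal N(0,\nu p_0)$. By the L\'evy--Cram\'er theorem $\mu$ is normal. By (5), $x^2$ is uniformly integrable in the limit: for each $k'$, $\int_{|x|>\ell_{k'}}x^2d\mu_k\le2^{-k'}$ for all $k\ge k'$. Hence first and second moments converge, and by (4) $\mu=\mathcal N(0,v)$. Then the characteristic function of $\mu_k$ at $t_0$ tends to $e^{-t_0^2v/2}$, which is also the limit of $e^{-t_0^2v_w/2}$. This contradicts (1), and Proposition~\ref{prop:clt} and Theorem~\ref{thm:conv} are proved. \qed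

\section{Achievability: proof of Theorem~\ref{thm:ach}}\label{sec:ach}

In this section $\epsilon\in(0,1)$, $\epsilon\ne\frac12$. Examples~\ref{ex:orth} and \ref{ex:gauss} suggest the codes: for $\epsilon<\frac12$ make $f$ small, for $\epsilon>\frac12$ make it normal with positive variance. Giving each user a private block of coordinates with power $KP$ makes $f=0$, but then each user faces its own noise without help from the others (Remark~\ref{rem:tdma}). We add a common block that is long enough to give every proper subset of users a safety margin and, in case (a), short enough to keep $f$ small.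

\subsection{The random code and the decoder}

Let $n=Kn_1+n_0$ with $n_0\ge1$, $n_1\ge0$. Split the coordinates into an \emph{overlap block} of length $n_0$ and $K$ \emph{private blocks} of length $n_1$. User $u$ has power $KP$ per symbol in its own private block, $P$ in the overlap block and $0$ elsewhere. In a block of length $k\ge1$ and power $p>0$, the codeword is drawn from $\mathcal N(0,pI_k)$ conditioned on $\|x\|^2\in[(k-1)p,kp]$, independently over blocks, users and messages. Then
\begin{equation}\label{eq:pow}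
nP-(K+1)P\le\|x_u\|^2\le n_1KP+n_0P=nP .
\end{equation}
Each block law is rotation invariant, so $\mathbb Ex=0$ and $\mathbb Exx^T=\frac1k\mathbb E\|x\|^2I_k\le pI_k$. For $k\ge2$ the density $y^{k/2-1}e^{-y/2}/(2^{k/2}\Gamma(k/2))$ of $\chi^2_k$ is, by Stirling's bound $\Gamma(k/2)\le C(k/2)^{(k-1)/2}e^{-k/2}$, at least $c(1-\frac1k)^{k/2-1}k^{-1/2}\ge ck^{-1/2}$ on $[k-1,k]$; so $\Pr(\chi_k^2\in[k-1,k])\ge c/\sqrt k$ for all $k\ge1$. At most $2K$ blocks are used, so for every set of users the joint law of their codewords has density at most $\kappa_n=Cn^K$ with respect to the law of the unconditioned Gaussian codewords.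

Let $M\ge1$ be real and $M_u=\lfloor M^{1/K}\rfloor$; below $\log M$ grows linearly, so $\log\prod_uM_u=\log M-o(1)$. For nonempty $A\subset[K]=\{1,\dots,K\}$ let $M_A=\prod_{u\in A}M_u\le M^{|A|/K}$, let $\gamma_A(\cdot\,|\,x_{A^c})$ be the density of $Y$ given the codewords $x_{A^c}$ of the users outside $A$ when the users in $A$ send unconditioned Gaussian codewords, and for a tuple of codewords $x=(x_u)$ let
\[
\imath_A(x,y)=\log\frac{p(y\,|\,\sum_ux_u)}{\gamma_A(y\,|\,x_{A^c})} .
\]
With $\theta_0=(K+1)\log n$, a message tuple \emph{passes test $A$} if $\imath_A>\log M_A+\theta_0$. The decoder outputs the tuple that passes all tests if it is unique.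

Consider a wrong tuple that differs from the true one exactly in the positions $A$. Its codewords $\bar x_A$ are independent of $(Y,x_{A^c})$, and given $x_{A^c}$ the density of $Y$ is at most $\kappa_n\gamma_A$. With $\bar s=\sum_{u\in A}\bar x_u+\sum_{u\notin A}x_u$, it passes test $A$ with probability at most
\[
\kappa_n\,\mathbb E\int\gamma_A(y\,|\,x_{A^c})\,\mathbf 1\Big\{\gamma_A(y\,|\,x_{A^c})<\frac{p(y\,|\,\bar s)}{M_Ae^{\theta_0}}\Big\}dy\le\frac{\kappa_ne^{-\theta_0}}{M_A}\le\frac C{nM_A}.
\]
There are fewer than $M_A$ such tuples. By the union bound the error probability, averaged over the random code, is at most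
\begin{equation}\label{eq:rc}
\sum_{A\ne\emptyset}\Pr\big(\imath_A\le\log M_A+\theta_0\big)+\frac Cn ,
\end{equation}
with $\imath_A$ evaluated at the true tuple, and some deterministic code does at least as well.

Only the overlap block contributes to $F_A=\sum_{u<w,\ u,w\in A}\langle x_u,x_w\rangle$. Its terms are centered and uncorrelated with second moments at most $n_0P^2$, so
\begin{equation}\label{eq:FA}
\mathbb EF_A=0,\qquad\mathbb EF_A^2\le K^2P^2n_0 .
\end{equation}
Let $\delta_0=\min\big(1,\min_{1\le k<K}[\mathsf C(kP)-\frac kK\mathsf C]\big)$, which is positive because $\mathsf C(\cdot)$ is strictly concave with $\mathsf C(0)=0$.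

\begin{proposition}\label{prop:rc}
There are $C_7\ge1$ and $C_8$ such that the following holds for $n$ large. If $n_0\ge C_7\sqrt{n\log n}$ and $\log M\le n\mathsf C+\delta_0n_0/4$, then \eqref{eq:rc} is at most
\[
\mathbb E\,Q(b_n+f_0)+Cn^{-1/2},\qquad f_0=\frac{F_{[K]}}{\sqrt{qn}},\qquad b_n=\frac{n\mathsf C-\log M-\theta_0-C_8}{\sqrt{n\mathsf V}} .
\]
\end{proposition}

\begin{proof}
\emph{The test $A=[K]$.} The reference variance is $1+KP=\nu$ in every coordinate, so $\gamma_{[K]}=\mathcal N(0,\nu I_n)$. With $s=\sum_ux_u$, \eqref{eq:pow} gives $\|s\|^2=nN+2F_{[K]}-\theta$ with $0\le\theta\le K(K+1)P$, and the computation \eqref{eq:model-i} gives $\imath_{[K]}\ge n\mathsf C-C_8+F_{[K]}/\nu+\Xi_s$. Failure of the test implies $\Xi_s\le-(b_n+f_0)\sqrt{n\mathsf V}$. By Lemma~\ref{lem:be} given the inputs, and \eqref{eq:FA}, this has probability at most $\mathbb EQ(b_n+f_0)+Cn^{-1/2}+\frac Cn\mathbb E(2|F_{[K]}|+C)\le\mathbb EQ(b_n+f_0)+Cn^{-1/2}$.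

\emph{The tests $A\ne[K]$.} The density $\gamma_A$ is a product over blocks, so $\imath_A$ is a sum. In the private block of a user $u\notin A$ numerator and denominator agree, and the contribution is $0$. In each remaining block, of length $k$, let $x$ be the sum of the codewords of the users in $A$, let $z$ be the noise and let $1+\sigma$ be the reference variance: $\sigma=N$ in a private block, $\sigma=|A|P$ in the overlap. The contribution is
\[
k\,\mathsf C(\sigma)+\frac12\Big[\frac{\|x+z\|^2}{1+\sigma}-\|z\|^2\Big]=k\,\mathsf C(\sigma)+\frac{\|x\|^2-k\sigma}{2(1+\sigma)}+\frac{\langle x,z\rangle}{1+\sigma}-\frac\sigma{2(1+\sigma)}(\|z\|^2-k).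
\]
Here $\|x\|^2-k\sigma\ge-N$ in a private block and $\|x\|^2-k\sigma\ge2F_A-|A|P$ in the overlap. Summing,
\[
\imath_A\ge I_A-C+\frac{F_A}{1+|A|P}+\Xi',\qquad I_A=|A|n_1\mathsf C+n_0\mathsf C(|A|P),
\]
where, given the inputs, $\Xi'=\langle b,Z\rangle-\frac12\sum_tc_t(Z_t^2-1)$ with $\|b\|^2\le K^2nP$ and $0\le c_t\le1$. If $\Xi'\le-x$ then $\langle b,Z\rangle\le-x/2$ or $\sum_tc_t(Z_t^2-1)\ge x$, so the normal tail bound and \eqref{eq:chi} give $\Pr(\Xi'\le-x)\le2e^{-cx^2/n}$ for $0\le x\le n$. Since $\log M_A\le\frac{|A|}K(Kn_1\mathsf C+n_0\mathsf C)+\frac{\delta_0n_0}4$,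
\[
I_A-\log M_A\ge n_0\Big[\mathsf C(|A|P)-\frac{|A|}K\mathsf C\Big]-\frac{\delta_0n_0}4\ge\frac34\delta_0n_0 .
\]
This is the margin created by the overlap block. For $n$ large $\theta_0+C\le\delta_0n_0/4$, so failure of test $A$ forces $F_A\le-\delta_0n_0/4$ or $\Xi'\le-\delta_0n_0/4$. The first event has probability at most $C/n_0\le Cn^{-1/2}$ by \eqref{eq:FA} and Chebyshev's inequality. The second has probability at most $2\exp(-c\,\delta_0^2C_7^2\log n/16)\le2/n$ if $C_7$ is large enough.
\end{proof}

\begin{remark}\label{rem:tdma}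
The overlap block cannot be dropped from this scheme. Let $\epsilon<\frac12$, $n=Kn_1$ and $\log M=n\mathsf C-a\sqrt{n\mathsf V}-O(\log n)$. Then $\imath_{\{u\}}=n_1\mathsf C+O(1)+\Xi_x$, with $\Xi_x$ formed in dimension $n_1$, and $\log M_u=n_1\mathsf C-\frac a{\sqrt K}\sqrt{n_1\mathsf V}-O(\log n)$. By Lemma~\ref{lem:be} in dimension $n_1$, the test $\{u\}$ alone fails with probability tending to $Q(a/\sqrt K)>\epsilon$.
\end{remark}

\subsection{Part (a): a short overlap}

Let $\epsilon<\frac12$. Choose $n_0\in[C_7\sqrt{n\log n},\,C_7\sqrt{n\log n}+K]$ with $K$ dividing $n-n_0$. Since $\mathbb Ef_0=0$ and $Q''$ is bounded, Taylor's formula and \eqref{eq:FA} give $\mathbb EQ(b_n+f_0)\le Q(b_n)+C\,\mathbb Ef_0^2\le Q(b_n)+C\sqrt{\log n/n}$. Define $M$ by $b_n=a+L\sqrt{\log n/n}$, that is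
\[
\log M=n\mathsf C-a\sqrt{n\mathsf V}-L\sqrt{\mathsf V\log n}-(K+1)\log n-C_8 ,
\]
where $L$ is a constant. This is at most $n\mathsf C$ for $n$ large, so Proposition~\ref{prop:rc} applies. For $n$ large $Q(b_n)\le\epsilon-\phi(a+1)L\sqrt{\log n/n}$, so the error probability is at most $\epsilon$ if $L$ is a large enough constant. Hence $\log M^*(n,\epsilon)\ge n\mathsf C-a\sqrt{n\mathsf V}-O(\log n)$. \qed

\subsection{Part (b): full overlap}

Let $\epsilon>\frac12$, so $a<0$, and take $n_0=n$, $n_1=0$. Put $s_w=\sum_{u<w}x_u$ and $T_w=\langle x_w,s_w\rangle/\sqrt n$, so $\sqrt q\,f_0=\sum_{w\ge2}T_w$. By rotation invariance, given $x_1,\dots,x_{w-1}$ the variable $T_w$ has the law of $y\,\|x_w\|\xi$ at $y=\|s_w\|/\sqrt n$, where $\xi$ is a coordinate of a uniform point on the unit sphere of $\mathbb R^n$, independent of $\|x_w\|$. Writing $\xi=g_1/\|(g_1,\dots,g_n)\|$ shows that $\sqrt n\,\xi$ converges in law to $\mathcal N(0,1)$, and $\|x_w\|^2/n\to P$, so $\|x_w\|\xi$ converges in law to $\mathcal N(0,P)$.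 The function $y\mapsto\mathbb Ee^{\mathrm ity\|x_w\|\xi}$ is Lipschitz with constant $|t|\sqrt P$, because $\mathbb E\xi^2=\frac1n$, and $\|s_w\|^2/n\to(w-1)P$ in probability by \eqref{eq:FA}. Therefore $\mathbb E[e^{\mathrm itT_w}\,|\,x_1,\dots,x_{w-1}]\to e^{-t^2(w-1)P^2/2}$ in $L^1$. Conditioning successively as in \eqref{eq:tele}, $f_0$ converges in law to $\mathcal N(0,\tau^2)$ with
\[
\tau^2=\frac1q\sum_{w=2}^K(w-1)P^2=\frac{K(K-1)P^2}{2q}=\frac{\mathsf V_c}{\mathsf V}>0 .
\]
As $a<0$, there is a constant $\bar a$ with $a\sqrt{1+\tau^2}<\bar a<a$. Let $\log M=n\mathsf C-\bar a\sqrt{n\mathsf V}$, which is at most $n\mathsf C+\delta_0n/4$ for $n$ large. Then $b_n\to\bar a$, and by Proposition~\ref{prop:rc} and \eqref{eq:Qid} the error probability has upper limit at most $Q(\bar a/\sqrt{1+\tau^2})<Q(a)=\epsilon$. So for $n$ large $\log M^*(n,\epsilon)\ge n\mathsf C-\bar a\sqrt{n\mathsf V}-o(1)$, and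
\[
\liminf_{n\to\infty}\sqrt n\,\big(R^*_{\rm sum}(n,\epsilon)-\mathsf C+a\sqrt{\mathsf V/n}\big)\ge(a-\bar a)\sqrt{\mathsf V}>0 .
\]
This proves Theorem~\ref{thm:ach}. \qed

\begin{thebibliography}{1}

\bibitem{tdma}
\emph{On the second-order cost of TDMA for Gaussian multiple access},\\
\texttt{https://www3.nd.edu/\textasciitilde{}lemmon/projects/NSF-12-520/pubs/2014/isit2014.pdf}

\end{thebibliography}
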